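# Loxodromic quasiconformal groups far from every Möbius group

## 1. The natural guess: a bound that depends only on $K$ and $n$

Let $g$ be a homeomorphism of the sphere $\mathbb S^n$, $n\ge 3$, that moves points from one fixed point to another, as the dilation $X\mapsto 2X$ does, and suppose that all powers of $g$ distort infinitesimal shapes by at most a fixed factor $K$. How much distortion is needed to straighten $g$ into a Möbius map? The number $K$ bounds all powers at once, and the family of $K$-quasiconformal maps has good compactness properties. So the first guess is that a constant $K'=K'(K,n)$ suffices. We make this precise and test it.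

Throughout, $n\ge3$ and $\mathbb S^n=\mathbb R^n\cup\{\infty\}$. For a linear map, $|\cdot|$ and $\ell(\cdot)$ denote the largest and the smallest stretching, that is, the extreme singular values.

**Definition (quasiconformal map).** A homeomorphism $f$ of $\mathbb S^n$, preserving or reversing orientation, is *$K$-quasiconformal* ($K\ge1$) if in local charts it lies in $W^{1,n}_{\rm loc}$ and for almost every $x$
$$|Df(x)|^n\le K\,|J_f(x)|,\qquad |J_f(x)|\le K\,\ell(Df(x))^n .$$

For example, for $f=\mathrm{diag}(2,1,1)$ on $\mathbb R^3$ we have $|Df|^3=8$, $J_f=2$, $\ell(Df)^3=1$, so the least $K$ is $\max(4,2)=4$. We use the textbook facts that inverses of $K$-quasiconformal maps are $K$-quasiconformal, that dilatations multiply at most under composition, and that the $1$-quasiconformal maps are exactly the Möbius transformations (finite compositions of reflections in spheres and planes). In particular, composing with a Möbius map does not change the dilatation. A Möbius map that fixes $0$ and $\infty$ is a *linear similarity* $\lambda O$, with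 $\lambda>0$ and $O\in O(n)$.

**Definition (quasiconformal group).** A group of homeomorphisms of $\mathbb S^n$ is a *$K$-quasiconformal group* if each of its elements is $K$-quasiconformal with the same $K$. The least such $K$ is the dilatation of the group.

The uniformity is a real condition. For $g=\mathrm{diag}(4,2,2)$ on $\mathbb R^3$ we get $|Dg^m|^3/J_{g^m}=4^{3m}/(4^m2^m2^m)=4^m$, so $\langle g\rangle$ is not a $K$-quasiconformal group for any $K$.

**Definition (loxodromic).** A homeomorphism $g$ of $\mathbb S^n$, with $\langle g\rangle$ a $K$-quasiconformal group, is *loxodromic* if it has exactly two fixed points $a,b$, and $g^m\to b$ locally uniformly on $\mathbb S^n\setminus\{a\}$ as $m\to+\infty$, and $g^m\to a$ locally uniformly on $\mathbb S^n\setminus\{b\}$ as $m\to-\infty$.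

The dilation $X\mapsto 2X$ is loxodromic with $a=0$, $b=\infty$. A translation is not, because it has only one fixed point.

The paper "Infinite Group Actions on Spheres" records that every such $g$ is topologically conjugate to a loxodromic Möbius map, and that for $n\neq4$ the quasiconformal Hauptvermutung (Sullivan), together with the compactness of $(\mathbb S^n\setminus\{a,b\})/\langle g\rangle$, gives a quasiconformal $\varphi$ with $\varphi g\varphi^{-1}$ Möbius. It then says: "It is not known if the dilatation of this conjugating map can be made to depend only on the dilatation of the group and the dimension." So we ask whether for given $n\ge 3$, $K\ge 1$ there is $K'(K,n)$ such that every loxodromic $g$ with $\langle g\rangle$ a $K$-quasiconformal group is conjugate to a Möbius map by a $K'$-quasiconformal $\varphi$. The same paper records an affirmative answer when $g$ is in addition a diffeomorphism.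

Three simple cases support the guess.

**Case $K=1$.** Then $g$ is Möbius already, and $\varphi=\mathrm{id}$, $K'=1$ work.

**Case of a given conjugate.** If $g=\varphi_0^{-1}\circ(\lambda O)\circ\varphi_0$ with $\varphi_0$ $K_0$-quasiconformal, then $\langle g\rangle$ is a $K_0^2$-quasiconformal group and $\varphi_0$ straightens it with dilatation $K_0$. Note the direction: $K_0$ bounds the group. The guess asks for a bound the other way.

**Case of radial maps.** Write $X=e^x\theta$ with $\theta\in S^{n-1}$, and let $g(X)=e^{\tau(x)}\theta$, where $\tau$ is an increasing homeomorphism of $\mathbb R$ with $\tau(x)>x$. Assume that $\langle g\rangle$ is a $K$-quasiconformal group. Each $\tau^m$ ($m\in\mathbb Z$) is locally absolutely continuous, because $g^m\in W^{1,n}_{\rm loc}$. The singular values of $Dg^m$ are $e^{\tau^m(x)-x}$ times $u,1,\dots,1$, where $u=(\tau^m)'(x)$. The two inequalities read $\max(u,1)^n\le Ku$ and $u\le K\min(u,1)^n$. The first excludes $u=0$. If $u\ge1$ the first gives $u^{n-1}\le K$, and if $u\le1$ the second gives $u^{1-n}\le K$.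 So every $\tau^m$ is $M$-bilipschitz with $M=K^{1/(n-1)}$. Now average:
$$\alpha_N(x)=\frac1N\sum_{m=0}^{N-1}\big(\tau^m(x)-\tau^m(0)\big).$$
An average of increasing $M$-bilipschitz functions is increasing and $M$-bilipschitz, and $\alpha_N(0)=0$. So a subsequence converges locally uniformly to an increasing $M$-bilipschitz homeomorphism $\alpha$ of $\mathbb R$. The sum telescopes: $\alpha_N(\tau(x))-\alpha_N(x)=(\tau^N(x)-x)/N$. Since $|\tau^N(x)-\tau^N(0)|\le M|x|$, the limit $c$ along the subsequence does not depend on $x$. Since $\tau^{m+1}(0)-\tau^m(0)\ge\tau(0)/M$, we have $c>0$. Hence $\alpha(\tau(x))=\alpha(x)+c$, and $\varphi(e^x\theta)=e^{\alpha(x)}\theta$ conjugates $g$ to $X\mapsto e^cX$. The computation above, read backward, shows that $\varphi$ satisfies both inequalities with constant $M^{n-1}=K$ off $0$. Near $0$, $\int|D\varphi|^n\le K\int|J_\varphi|$ is at most $K$ times the volume of the image, hence finite, and $\varphi$ is locally Lipschitz off $0$, hence absolutely continuous on segments that miss $0$. So $\varphi\in W^{1,n}_{\rm loc}$.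 At $\infty$ use the same argument with $-\alpha(-x)$. Thus $K'=K$ works for radial maps.

The averaging used one fact special to the line: an average of increasing functions with slope at least $1/M$ again has slope at least $1/M$. Section 5 shows how this fails in the plane. In fact the guess is false for every $K>1$.

## 2. The guess fails for every $K>1$

**Theorem 1.** Let $n\ge3$ and $K>1$. There are homeomorphisms $g_1,g_2,\dots$ of $\mathbb S^n$, fixing $0$ and $\infty$, such that

1. $\langle g_k\rangle$ is a $K$-quasiconformal group, and $g_k$ is loxodromic, orientation preserving, a $C^\infty$ diffeomorphism of $\mathbb R^n\setminus\{0\}$, and satisfies $g_k^{\,k}(X)=e^{2\pi}X$;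
2. each $g_k$ is quasiconformally conjugate to the dilation $X\mapsto e^{2\pi/k}X$ (also when $n=4$);
3. for every $K'<\infty$, for all sufficiently large $k$ no $K'$-quasiconformal homeomorphism of $\mathbb S^n$ conjugates $g_k$ to a Möbius transformation.

**Theorem 2.** Let $n\ge3$ and $K>1$. There is a continuous one-parameter group $\{G_s\}_{s\in\mathbb R}$ of homeomorphisms of $\mathbb S^n$ fixing $0,\infty$, which is a $K$-quasiconformal group, with $G_{2\pi}(X)=e^{2\pi}X$ and $G_s$ loxodromic for every $s\ne0$, such that no quasiconformal homeomorphism of $\mathbb S^n$ conjugates $\{G_s\}$ into the Möbius group. Moreover, for every $K'<\infty$ there is $t_0>0$ such that for $0<|t|\le t_0$ the element $G_t$ is not conjugate to a Möbius transformation by a $K'$-quasiconformal map.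

By statements 1 and 3, no $K'(K,n)$ exists when $K>1$. With the case $K=1$: for $n\ge3$ a constant $K'(K,n)$ exists if and only if $K=1$.

## 3. Generators that tend to the identity, and the flow in the limit

The sensible way to prove the guess is by compactness: take $g_j$ with $K$-quasiconformal groups and ever worse conjugacies, normalize the fixed points to $0,\infty$, and pass to a limit. This stops at a definite point. Nothing prevents $g_j\to\mathrm{id}$, as for $g_j(X)=e^{1/j}X$. Then the limit of the generators is the identity, which every $\varphi$ conjugates to a Möbius map, and the limit statement is empty. The information has moved into high powers $g_j^{m_j}$, which may converge to a whole one-parameter group. So we turn the argument around: if a uniform $K'$ did exist, compactness would conjugate the limit *flow* to similarities. It then suffices to find a flow for which this is impossible.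

**Definition (quasisymmetric map).** Let $\eta$ be an increasing homeomorphism of $[0,\infty)$. A homeomorphism $\varphi$ of $\mathbb R^n$ is *$\eta$-quasisymmetric* if
$$|\varphi(a)-\varphi(x)|\le\eta\!\left(\frac{|a-x|}{|b-x|}\right)|\varphi(b)-\varphi(x)|\qquad\text{whenever } b\ne x. \tag{3.1}$$

A similarity satisfies this with $\eta(t)=t$. An $L$-bilipschitz map satisfies it with $\eta(t)=L^2t$, since $|\varphi(a)-\varphi(x)|\le L|a-x|$ and $|b-x|\le L|\varphi(b)-\varphi(x)|$. We use one standard theorem.

**Fact (QS).** If $\varphi$ is a $K'$-quasiconformal homeomorphism of $\mathbb S^n$ with $\varphi(\infty)=\infty$, then $\varphi|_{\mathbb R^n}$ is $\eta$-quasisymmetric with $\eta$ depending only on $n$ and $K'$. (Gehring; Väisälä, *Quasisymmetric embeddings in Euclidean spaces*, Trans. AMS 264 (1981); Heinonen, *Lectures on Analysis on Metric Spaces*, Ch. 11. Orientation-reversing maps are covered by composing with a reflection.)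

**Lemma 3.1 (compactness).** Let $\varphi_j$ be $\eta$-quasisymmetric homeomorphisms of $\mathbb R^n$ with the same $\eta$, $\varphi_j(0)=0$, $\varphi_j(e_1)=e_1$. Then along a subsequence $\varphi_j\to\varphi$ and $\varphi_j^{-1}\to\varphi^{-1}$ locally uniformly, where $\varphi$ is an $\eta$-quasisymmetric homeomorphism of $\mathbb R^n$.

**Step 1: the maps are locally bounded and equicontinuous.** In (3.1) take base point $0$ and $b=e_1$: $|\varphi_j(x)|\le\eta(|x|)$. If $|x|,|y|\le R$, choose $b\in\{0,e_1\}$ with $|b-x|\ge\frac12$. Then $|\varphi_j(y)-\varphi_j(x)|\le\eta(2|x-y|)\,(1+\eta(R))$.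

**Step 2: the inverses are uniformly quasisymmetric, so Step 1 applies to them.** Put $\eta'(t)=1/\eta^{-1}(1/t)$ for $t>0$, $\eta'(0)=0$, an increasing homeomorphism of $[0,\infty)$. Write $u'=\varphi_j(u)$ and let $a\ne x$, $b\neq x$, $t=|a'-x'|/|b'-x'|>0$. If $|a-x|>\eta'(t)|b-x|$, then $|b-x|/|a-x|<1/\eta'(t)$ and
$$|b'-x'|\le\eta\!\left(\frac{|b-x|}{|a-x|}\right)|a'-x'|<\eta\!\left(\frac1{\eta'(t)}\right)|a'-x'|=\frac1t|a'-x'|=|b'-x'|,$$
a contradiction. So $|a-x|\le\eta'(t)|b-x|$, and $\varphi_j^{-1}$ is $\eta'$-quasisymmetric. It also fixes $0$ and $e_1$.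

**Step 3: take limits.** By Arzelà–Ascoli, along a subsequence $\varphi_j\to\varphi$ and $\varphi_j^{-1}\to\psi$ locally uniformly. Passing to the limit in $\varphi_j\varphi_j^{-1}=\varphi_j^{-1}\varphi_j=\mathrm{id}$ gives $\varphi\psi=\psi\varphi=\mathrm{id}$, so $\varphi$ is a homeomorphism, and (3.1) passes to the limit. $\square$

**Proposition B (uniform conjugacies pass to the limit flow).** Let $\{H_{j,s}\}_{s\in\mathbb R}$, $j=1,2,\dots$, and $\{G_s\}_{s\in\mathbb R}$ be one-parameter groups of homeomorphisms of $\mathbb S^n$ fixing $0$ and $\infty$, such that $H_{j,\sigma_j}\to G_s$ locally uniformly on $\mathbb R^n$ whenever $\sigma_j\to s$. Let $t_j\neq0$, $t_j\to0$. Suppose that for some $K'<\infty$ and every $j$ a $K'$-quasiconformal $\varphi_j$ conjugates $H_{j,t_j}$ to a Möbius map. Then there is a quasisymmetric homeomorphism $\varphi$ of $\mathbb R^n$ with $\varphi(0)=0$ such that $\varphi G_s\varphi^{-1}$ is a linear similarity for every $s\in\mathbb R$. The hypothesis and conclusion remain valid for any subsequence of indices.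

**Step 1: normalize, so that Lemma 3.1 applies.** The Möbius map $N_j=\varphi_jH_{j,t_j}\varphi_j^{-1}$ fixes $\varphi_j(0)$ and $\varphi_j(\infty)$. Compose $\varphi_j$ with a Möbius map taking $\varphi_j(0),\varphi_j(\infty),\varphi_j(e_1)$ to $0,\infty,e_1$. This changes no dilatation, and afterward $N_j$ is Möbius and fixes $0,\infty$, so it is a linear similarity. By (QS) all $\varphi_j$ are $\eta$-quasisymmetric with one $\eta$. By Lemma 3.1 we may assume $\varphi_j\to\varphi$, $\varphi_j^{-1}\to\varphi^{-1}$ locally uniformly, with $\varphi$ a quasisymmetric homeomorphism and $\varphi(0)=0$.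

**Step 2: use high powers to reach every time $s$.** Fix $s$. Since $t_j\to0$, there are integers $m_j$ with $m_jt_j\to s$. By hypothesis $H_{j,m_jt_j}\to G_s$ locally uniformly on $\mathbb R^n$, so
$$N_j^{m_j}=\varphi_j\,H_{j,m_jt_j}\,\varphi_j^{-1}\longrightarrow\varphi\,G_s\,\varphi^{-1}\quad\text{pointwise on }\mathbb R^n .$$

**Step 3: identify the limit.** A pointwise limit of linear maps is linear. Each $N_j^{m_j}$ satisfies $|N_j^{m_j}y|=\lambda_j|y|$. Taking $y=e_1$ shows that $\lambda_j$ converges to some $\lambda\ge0$, so the limit $N$ satisfies $|Ny|=\lambda|y|$. Since $N=\varphi G_s\varphi^{-1}$ is a homeomorphism, $\lambda>0$. So $N$ is a linear similarity. $\square$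

## 4. A fast orbit collapses an arc of $S^{n-2}$

Which flows cannot be conjugated to similarities? In a linear flow each point moves by $O(s)$ in time $s$. Suppose that in our flow a whole sphere $S^{n-2}$ of points moves, along some times $s_k\to0$, by a distance $d_k$ much larger than $s_k$. Walk along an arc of this sphere in steps of length at most $d_k$. Quasisymmetry compares each step with the displacement under the flow, and after conjugation that displacement is only $O(s_k)$. There are about $1/d_k$ steps, so the image of the arc has endpoints at distance $O(s_k/d_k)\to0$.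

**Proposition A.** Let $\{G_s\}_{s\in\mathbb R}$ be a one-parameter group of homeomorphisms of $\mathbb R^n$ fixing $0$, with $(s,X)\mapsto G_sX$ continuous. Suppose there are $s_k>0$, $s_k\to0$, and $d_k>0$, $d_k\to0$, with $d_k/s_k\to\infty$ and
$$|G_{s_k}p-p|=d_k\quad\text{for every }p\in S^{n-2}\times\{0\}\subset\mathbb R^{n-1}\times\mathbb R .\tag{4.1}$$
Then there is no quasisymmetric homeomorphism $\varphi$ of $\mathbb R^n$ with $\varphi(0)=0$ such that $\varphi G_s\varphi^{-1}$ is a linear similarity for every $s\in\mathbb R$.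

**Step 1: displacement of the conjugated flow.** Suppose that $\varphi$ is such a map, $\eta$-quasisymmetric, and put $M_s=\varphi G_s\varphi^{-1}$. For each $y$, $s\mapsto M_sy$ is continuous, so $s\mapsto M_s\in GL(n,\mathbb R)$ is a continuous homomorphism. Hence $M_s=e^{sA}$ for some matrix $A$, and with $C=\|A\|e^{\|A\|}$ we get $\|M_s-I\|\le Cs$ for $0\le s\le1$.

**Step 2: walk along an arc in steps of length at most $d_k$.** Because $n-2\ge1$, the sphere $S^{n-2}\times\{0\}$ contains a half great circle, of length $\pi$, from some $p_0$ to $-p_0$. Choose on it consecutive points $p_0,p_1,\dots,p_N=-p_0$ with $|p_{i+1}-p_i|\le d_k$ and $N\le\pi/d_k+1$. For large $k$ we have $d_k\le4-\pi$, so $N\le4/d_k$.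

**Step 3: compare each step with the flow.** By (4.1), $|p_{i+1}-p_i|\le|G_{s_k}p_i-p_i|=d_k$. Apply (3.1) with $x=p_i$, $a=p_{i+1}$, $b=G_{s_k}p_i$:
$$|\varphi(p_{i+1})-\varphi(p_i)|\le\eta(1)\,|\varphi(G_{s_k}p_i)-\varphi(p_i)|=\eta(1)\,|M_{s_k}\varphi(p_i)-\varphi(p_i)|\le\eta(1)\,C\,s_k\max_{S^{n-1}}|\varphi| .$$
Summing over the $N\le4/d_k$ steps,
$$|\varphi(-p_0)-\varphi(p_0)|\le4\,\eta(1)\,C\,\max_{S^{n-1}}|\varphi|\;\frac{s_k}{d_k}\longrightarrow0 .$$
So $\varphi(-p_0)=\varphi(p_0)$, which contradicts injectivity. $\square$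

## 5. A winding road: constant speed $\rho>1$, mean velocity $1$

We build the flow in a plane with coordinates $z=x+iy\in\mathbb C$. Later $x$ will be $\log|X|$, $y$ a latitude, and the remaining $S^{n-2}$ will be carried along. Put $T_s(z)=z+s$ for real $s$; this will become $X\mapsto e^sX$. We want flows $f_s$ on $\mathbb C$ that are bilipschitz with a constant near $1$ *uniformly in $s$*, equal $T_s$ outside a thin strip $|y|\le h$, stay within bounded distance of $T_s$, and, in the limit, satisfy $|f_{s_k}(0)|/s_k\to\infty$ along some $s_k\to0$.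

**Straight roads fail.** The first attempt is to move faster near the axis: $f_s(x+iy)=x+\lambda(y)s+iy$. But then $|f_s(z)-f_s(z')|\ge|\lambda(y)-\lambda(y')||s|-|x-x'|$, which is unbounded in $s$ unless $\lambda$ is constant. A uniformly Lipschitz flow keeps neighbors at bounded distance for all time, so all orbits have the same mean velocity. An orbit can be fast at short times only by winding. The cheapest way is to turn the velocity slightly and periodically while keeping its modulus constant.

**The road.** Let $0<\varepsilon\le1/400$ and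
$$J=\frac1{2\pi}\int_0^{2\pi}e^{i\varepsilon\cos x}\,dx=\frac1{2\pi}\int_0^{2\pi}\cos(\varepsilon\cos x)\,dx .$$
The imaginary part vanishes by the symmetry $x\mapsto x+\pi$. Since $\cos t\ge1-t^2/2$ and $\cos^2$ has mean $\frac12$, $1-\varepsilon^2/4\le J<1$. Put
$$\rho=1/J>1,\qquad q(x)=\rho\,e^{i\varepsilon\cos x},\qquad c(x)=\int_0^xq .$$
The curve $c$ has speed exactly $\rho$ and mean velocity $1$. We have $\rho-1\le\frac{\varepsilon^2/4}{1-\varepsilon^2/4}\le\varepsilon$, so $|q-1|\le(\rho-1)+|e^{i\varepsilon\cos x}-1|\le2\varepsilon$. Also $|q'|\le\rho\varepsilon\le2\varepsilon$. Since $q$ has mean $1$, $c(x)-x$ is $2\pi$-periodic, and $|c(x)-x|\le2\pi\cdot2\varepsilon=4\pi\varepsilon$.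

**The building block $w$.** We extend the road to a diffeomorphism of the plane that is conformal along the real axis. Let $\chi\in C_c^\infty((-1,1))$, $0\le\chi\le1$, $\chi=1$ on $[-\frac12,\frac12]$, $|\chi'|\le4$, and
$$w(z)=z+v(z),\qquad v(x,y)=\chi(y)\big[c(x)-x+iy(q(x)-1)\big].$$
On the support of $v$ we have $|y|\le1$, so
$$|v|\le(4\pi+2)\varepsilon\le15\varepsilon<1,\qquad |v_x|=|\chi\,(q-1+iyq')|\le4\varepsilon,\qquad|v_y|\le4(4\pi+2)\varepsilon+2\varepsilon\le61\varepsilon .$$
Hence $\|Dv\|\le|v_x|+|v_y|\le65\varepsilon<\frac14$. So $w$ is the identity plus a contraction. By the contraction principle ($z\mapsto p-v(z)$ has exactly one fixed point for each $p$) it is bijective, and $Dw$ is invertible, so $w$ is a $C^\infty$ diffeomorphism of $\mathbb C$. It has the following properties.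

* $w$ commutes with $T_{2\pi}$, is the identity for $|y|\ge1$, and satisfies $w(0)=0$ and $|w(z)-z|\le1$.
* For $|y|<\frac12$, $w=c(x)+iy\,q(x)$. So at $y=0$, $w_x=q(x)$ and $w_y=iq(x)$: *$Dw(x,0)$ is multiplication by $q(x)$, that is, $\rho$ times a rotation.*
* Since $\|Dw\|\le1+65\varepsilon$ and $\|Dw^{-1}\|\le1/(1-65\varepsilon)$ for the inverse matrix at any point,
$$\|Dw(z')\,Dw(z)^{-1}\|\le\Lambda:=\frac{1+65\varepsilon}{1-65\varepsilon}\qquad\text{for all }z,z' .\tag{5.1}$$

**Where averaging loses.** Apply the device of the radial case to the flow $f_s=wT_sw^{-1}$. Since $f_{2\pi}=T_{2\pi}$, the function $s\mapsto f_s(p)-s$ has period $2\pi$, so $A(p)=\frac1{2\pi}\int_0^{2\pi}(f_s(p)-s)\,ds$ satisfies $A(f_tp)=A(p)+t$. It is Lipschitz, with the same constant as the $f_s$. But consider its derivative at $0$. From $f_s(w(z))=w(z+s)$, $Df_s(0)$ is multiplication by $q(s)/q(0)$, of modulus $1$ for every $s$. Its mean over $s$ is $1/q(0)$, of modulus $1/\rho=J<1$. Each derivative $Df_s(0)$ is an isometry, and the average is a contraction by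 $J$, because rotations cancel and slopes of increasing functions do not. For one building block this is harmless, since $w^{-1}$ itself straightens the flow with small distortion. The idea is to *repeat* the loss at finer and finer scales, so that a factor $\rho^k$ accumulates in the conjugating map and is never seen by the flow.

## 6. Iterating at finer scales without multiplying errors

Fix $0<\kappa\le\frac14$. For integers $2\le B_1<B_2<\cdots$ put
$$W_k(z)=B_k^{-1}w(B_kz),\qquad\Psi_0=\mathrm{id},\qquad\Psi_k=\Psi_{k-1}\circ W_k,\qquad f^{(k)}_s=\Psi_k\circ T_s\circ\Psi_k^{-1} .$$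
Since $B_k$ is an integer, $W_k$ commutes with $T_{2\pi}$. It is the identity for $|y|\ge1/B_k$, fixes $0$, and satisfies $|W_k-\mathrm{id}|\le1/B_k$ and $DW_k(z)=Dw(B_kz)$. Let $h=1/B_1\le\frac12$. Each $\Psi_k$ is a $C^\infty$ diffeomorphism of $\mathbb C$ that commutes with $T_{2\pi}$, is the identity for $|y|\ge h$, and hence maps $\{|y|\le h\}$ onto itself, and $\Psi_k(0)=0$. By periodicity in $x$ and triviality for $|y|\ge h$, $D\Psi_k$ and $(D\Psi_k)^{-1}$ are bounded and uniformly continuous.

The mechanism is as follows. By the chain rule,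
$$Df^{(k)}_s(\Psi_k(z))=D\Psi_k(z+s)\,D\Psi_k(z)^{-1},\tag{6.1}$$
and $z$, $z+s$ have the *same* $y$. Outside $|y|<1/B_k$ the new block does nothing. Inside, if $B_k$ is large, $D\Psi_{k-1}$ is practically its value on the real axis, which is $\rho^{k-1}$ times a rotation, and the factor $\rho^{k-1}$ cancels in (6.1). So only one block is ever visible. Let
$$L_0=\Lambda\,\frac{1+\kappa}{1-\kappa},\qquad e_k=\kappa(1-2^{-k}).$$

**Lemma 6.1.** One can choose $B_1$ as any sufficiently large integer, then $s_1\in(0,1)$, then $B_2$, then $s_2\in(0,\frac12)$, and so on, with $s_k\in(0,1/k)$, so that for all $k\ge1$: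

* (I$_k$) $D\Psi_k(x,0)=\rho^kR_k(x)(I+E_k(x))$ with $R_k(x)$ a rotation and $\|E_k(x)\|\le e_k$;
* (II$_k$) $\|Df^{(k)}_s\|\le L_0$ everywhere, for all $s\in\mathbb R$;
* (III$_k$) $\sup|\Psi_k-\Psi_{k-1}|\le2^{-k}\min(1,s_1,\dots,s_{k-1})$;
* (IV$_k$) $|\Psi_k(s_k)|\ge\frac12\rho^ks_k$.

For $k=0$, (I$_0$) and (II$_0$) hold with $\Psi_0=\mathrm{id}$. Suppose that stage $k-1$ is done.

**Step 1: freeze $D\Psi_{k-1}$ on the thin strip.** Let $\mu_k=\kappa2^{-k-1}$. If $|y|\le1/B_k$, then $|W_kz-(x,0)|\le|W_kz-z|+|y|\le2/B_k$. Since $D\Psi_{k-1}$ is uniformly continuous and its inverse is bounded, for $B_k$ large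
$$D\Psi_{k-1}(W_kz)=D\Psi_{k-1}(x,0)\,(I+E),\qquad\|E\|\le\mu_k\qquad(|y|\le1/B_k).$$
Insert (I$_{k-1}$) and put $I+E'=(I+E_{k-1}(x))(I+E)$. Then for $|y|\le1/B_k$
$$D\Psi_k(z)=\rho^{k-1}R_{k-1}(x)\,(I+E'(z))\,DW_k(z),\tag{6.2}$$
$$\|E'(z)\|\le e_{k-1}+(1+e_{k-1})\mu_k\le e_{k-1}+2\mu_k=e_k ,$$
the last equality because $\kappa(1-2^{-k+1})+\kappa2^{-k}=\kappa(1-2^{-k})$.

**Step 2: (I$_k$), the factor $\rho$ accumulates on the axis.** For $y=0$, $DW_k(x,0)=Dw(B_kx,0)=\rho Q$ with $Q$ a rotation. So (6.2) equals $\rho^kR_{k-1}Q\,(I+Q^{-1}E'Q)$. Take $R_k=R_{k-1}Q$ and $E_k=Q^{-1}E'Q$.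

**Step 3: (II$_k$), the flow does not see the factor.** Use (6.1). If $|y|\ge1/B_k$, then $W_k=\mathrm{id}$ and $DW_k=I$ at both $z$ and $z+s$, so (6.1) equals $Df_s^{(k-1)}(\Psi_{k-1}(z))$, of norm at most $L_0$ by (II$_{k-1}$). If $|y|\le1/B_k$, then (6.2) holds at both points, the factors $\rho^{k-1}$ cancel, and (6.1) equals
$$R_{k-1}(x+s)\,(I+E'(z+s))\,\big[DW_k(z+s)\,DW_k(z)^{-1}\big]\,(I+E'(z))^{-1}R_{k-1}(x)^{-1} .$$
By (5.1) and $\|E'\|\le\kappa$, the norm is at most $\frac{1+\kappa}{1-\kappa}\Lambda=L_0$.

**Step 4: (III$_k$), the maps converge.** $|\Psi_{k-1}(W_kz)-\Psi_{k-1}(z)|\le\mathrm{Lip}(\Psi_{k-1})/B_k$. The numbers $s_1,\dots,s_{k-1}$ are already chosen, so this is as small as required for $B_k$ large.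

**Step 5: (IV$_k$), the orbit of $0$ is fast at small times.** By (I$_k$) the $x$-derivative of $\Psi_k$ at $0$ has modulus at least $(1-\kappa)\rho^k\ge\frac34\rho^k$, and $\Psi_k(0)=0$. So every sufficiently small $s_k\in(0,1/k)$ satisfies (IV$_k$). $\square$

Since $f^{(k)}_{-s}=(f^{(k)}_s)^{-1}$ and $\mathbb C$ is convex, (II$_k$) says that every $f_s^{(k)}$ is $L_0$-bilipschitz. This constant does not depend on $k$ or $s$.

## 7. The limit flow in the plane

**Step 1: the limit map $\Psi$, with a fast start at $0$.** By (III), $\Psi_k$ converges uniformly to a continuous map $\Psi$ with $\Psi=\mathrm{id}$ for $|y|\ge h$, $\Psi(0)=0$, $\Psi T_{2\pi}=T_{2\pi}\Psi$, and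
$$|\Psi_k-\mathrm{id}|\le\sum_{j\ge1}2^{-j}=1,\qquad|\Psi-\mathrm{id}|\le1 .\tag{7.1}$$
For $j>k$, $s_k$ is among $s_1,\dots,s_{j-1}$, so $|\Psi(s_k)-\Psi_k(s_k)|\le\sum_{j>k}2^{-j}s_k\le s_k$. With (IV$_k$),
$$|\Psi(s_k)|\ge\big(\tfrac12\rho^k-1\big)s_k,\qquad s_k\to0 .\tag{7.2}$$

**Step 2: a common modulus of continuity in time.** Put $\omega(\delta)=\sup_{k\ge1}\sup_{z,\,|s|\le\delta}|\Psi_k(z+s)-\Psi_k(z)|$. Then $\omega(\delta)\to0$ as $\delta\to0$. To see this, let $\tau>0$ and choose $k_0$ with $\sup|\Psi_k-\Psi|\le\tau$ for $k\ge k_0$. For such $k$, $|\Psi_k(z+s)-\Psi_k(z)|\le2\tau+|\Psi(z+s)-\Psi(z)|$, and $\Psi$ is uniformly continuous as a uniform limit of Lipschitz maps. The finitely many $\Psi_k$ with $k<k_0$ are Lipschitz. Writing $p=\Psi_k(z)$,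
$$|f^{(k)}_s(p)-f^{(k)}_{s'}(p)|=|\Psi_k(z+s)-\Psi_k(z+s')|\le\omega(|s-s'|).\tag{7.3}$$

**Step 3: $\Psi$ is onto, so that it can define a flow.** Given $p$, the points $z_k=\Psi_k^{-1}(p)$ satisfy $|z_k-p|\le1$ by (7.1). Let $z$ be a limit point. By uniform convergence and continuity, $\Psi(z)=p$.

**Step 4: the flows converge.** Since $f_s^{(k)}(\Psi_k(z))=\Psi_k(z+s)$,
$$|f_s^{(k)}(\Psi(z))-\Psi(z+s)|\le L_0|\Psi(z)-\Psi_k(z)|+|\Psi_k(z+s)-\Psi(z+s)|\le(L_0+1)\sup|\Psi-\Psi_k| .$$
As $\Psi$ is onto, $f_s^{(k)}$ converges, uniformly in $p\in\mathbb C$ and $s\in\mathbb R$, to a map $f_s=:f_s^{(\infty)}$ with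
$$f_s(\Psi(z))=\Psi(z+s).\tag{7.4}$$
Injectivity of $\Psi$ is not needed: the left side is the limit of $f_s^{(k)}(p)$, which depends only on $p=\Psi(z)$. By (7.4) and surjectivity, $f_sf_t=f_{s+t}$ and $f_0=\mathrm{id}$. As limits, $f_s$ and its inverse $f_{-s}$ are $L_0$-Lipschitz, and (7.3) holds for $k=\infty$.

**Step 5: collect the properties used later.** Put $\Psi_\infty=\Psi$. For every $k\in\{1,2,\dots,\infty\}$:

* (a) $\{f^{(k)}_s\}_s$ is a one-parameter group of $L_0$-bilipschitz homeomorphisms of $\mathbb C$, jointly continuous, since $|f_s^{(k)}(p)-f_{s'}^{(k)}(p')|\le L_0|p-p'|+\omega(|s-s'|)$.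
* (b) $f_s^{(k)}=T_s$ on $|y|\ge h$, because $\Psi_k=\mathrm{id}$ there.
* (c) $f_{2\pi}^{(k)}=T_{2\pi}$: $f_{2\pi}^{(k)}(\Psi_k(z))=\Psi_k(z+2\pi)=\Psi_k(z)+2\pi$.
* (d) $|f_s^{(k)}(p)-p-s|\le2$: for $p=\Psi_k(z)$ the difference is $[\Psi_k(z+s)-(z+s)]-[\Psi_k(z)-z]$, and (7.1) applies.

Finally $f_s(0)=f_s(\Psi(0))=\Psi(s)$, so (7.2) says that the orbit of $0$ is fast.

## 8. Crossing with $S^{n-2}$

Write $X\in\mathbb R^n\setminus\{0\}$ as
$$X=e^x(\cos\sigma\,\omega,\ \sin\sigma),\qquad x\in\mathbb R,\ \sigma\in[-\tfrac\pi2,\tfrac\pi2],\ \omega\in S^{n-2}\subset\mathbb R^{n-1} .\tag{8.1}$$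
For $|\sigma|<\pi/2$ these are smooth coordinates and $|dX|^2=e^{2x}(dx^2+d\sigma^2+\cos^2\sigma\,|d\omega|^2)$. At $\sigma=\pm\pi/2$ the point $\omega$ is irrelevant. For fixed $\omega$, in the plane spanned by $(\omega,0)$ and $e_n$, identified with $\mathbb C$, $X$ is simply $e^{x+i\sigma}$.

Let $F$ be a homeomorphism of $\mathbb C$ with $F=T_s$ on $|y|\ge h$ for some real $s$. It maps $\{|y|>h\}$ onto itself, hence also $\{|y|\le h\}$. Its *suspension* is
$$\widehat F(X)=e^{x'}(\cos\sigma'\,\omega,\sin\sigma'),\quad x'+i\sigma'=F(x+i\sigma),\qquad\widehat F(0)=0,\ \widehat F(\infty)=\infty .$$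
For example, $\widehat{T_s}(X)=e^sX$. In general $\widehat F(X)=e^sX$ where $|\sigma|\ge h$. Since $h\le\frac12<\frac\pi2$, $\widehat F$ is well defined, and it is a homeomorphism of $\mathbb R^n\setminus\{0\}$ onto itself. Clearly $\widehat{F_1F_2}=\widehat F_1\widehat F_2$.

**Lemma 8.1.** Let $F$ be as above, $\ell$-bilipschitz, with $|F(p)-p-s|\le2$ for all $p$. Then
$$e^{s-2}|X|\le|\widehat F(X)|\le e^{s+2}|X|,\tag{8.2}$$
and $\widehat F$ is an $L^{2(n-1)}$-quasiconformal homeomorphism of $\mathbb S^n$ with $L=\max(\ell,1/\cos h)$. If $F$ is a $C^\infty$ diffeomorphism, then $\widehat F$ is a $C^\infty$ diffeomorphism of $\mathbb R^n\setminus\{0\}$.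

**Step 1: size and continuity at $0,\infty$.** (8.2) is $|x'-x-s|\le2$. It makes $\widehat F$ and its inverse continuous at $0$ and $\infty$. The smoothness claim is clear in the coordinates $(x,\sigma,\omega)$ for $|\sigma|<\pi/2$, and where $|\sigma|>h$ the map is $e^sX$.

**Step 2: the derivative off $0$.** In the coordinates the map is $(F(x,\sigma),\omega)$, and for $|\sigma|>h$ it is $e^sX$. So $\widehat F$ is locally bilipschitz on $\mathbb R^n\setminus\{0\}$. At almost every point, in orthonormal frames adapted to the metric above,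
$$D\widehat F=e^{x'-x}\left(DF\oplus\frac{\cos\sigma'}{\cos\sigma}\,I_{n-2}\right).$$
The singular values of $DF$ lie in $[1/\ell,\ell]$. If $|\sigma|\le h$ then $|\sigma'|\le h$ and the ratio lies in $[\cos h,1/\cos h]$. If $|\sigma|>h$, then $D\widehat F=e^sI$ and $x'-x=s$. So in all cases the singular values of $e^{x-x'}D\widehat F$ lie in $[1/L,L]$. Since $|D\widehat F|^n/|J|$ and $|J|/\ell(D\widehat F)^n$ are products of $n-1$ quotients of singular values (apart from a quotient $1$), each is at most $L^{2(n-1)}$ a.e.

**Step 3: Sobolev regularity at $0$.** By Step 2 and (8.2), $|D\widehat F|\le M:=Le^{|s|+2}$ a.e. A segment that misses $0$ has a thin convex neighborhood that misses $0$. There $\widehat F$ is locally Lipschitz. By Fubini the bound $M$ holds a.e. along almost every parallel segment, and integrating along these and using continuity shows that $\widehat F$ is $M$-Lipschitz along the given segment. By continuity (move the endpoints slightly when the segment meets $0$) $\widehat F$ is $M$-Lipschitz on $\mathbb R^n$. In particular $\widehat F\in W^{1,n}_{\rm loc}(\mathbb R^n)$.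

**Step 4: the point $\infty$.** The inversion $X\mapsto X/|X|^2$ is $x\mapsto-x$ in (8.1). Conjugating $\widehat F$ by it gives the suspension of $rFr$, with $r(x+iy)=-x+iy$. This map is $\ell$-bilipschitz, equals $T_{-s}$ for $|y|\ge h$, and is within $2$ of $T_{-s}$. So Steps 2 and 3 apply to it. $\square$

Now define, for $1\le k\le\infty$,
$$G_s^{(k)}=\widehat{f_s^{(k)}},\qquad G_s=G_s^{(\infty)},\qquad g_k=G^{(k)}_{2\pi/k}\quad(k<\infty).$$

**Step 5: dilatation of the groups.** By (a), (b), (d) of Section 7 and Lemma 8.1, all $G_s^{(k)}$ are $L^{2(n-1)}$-quasiconformal with $L=\max(L_0,1/\cos h)$. As $\varepsilon,\kappa\to0$ and $B_1\to\infty$ we have $\Lambda\to1$, $L_0\to1$, $h\to0$, so $L\to1$. *Given $K>1$, we fix $\varepsilon$, $\kappa$ and $B_1$ at the start so that $L^{2(n-1)}\le K$.* Then $\{G^{(k)}_s\}_s$ is a $K$-quasiconformal one-parameter group for every $k\le\infty$. By (c), $G_{2\pi}^{(k)}(X)=e^{2\pi}X$, so $g_k^{\,k}(X)=e^{2\pi}X$. The map $(s,X)\mapsto G_s^{(k)}X$ is continuous on $\mathbb R\times\mathbb S^n$: off $0,\infty$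 by (a), at $0$ and $\infty$ by (8.2).

**Step 6: every $G_s^{(k)}$, $s\ne0$, is loxodromic and orientation preserving.** Let $s>0$. Apply (8.2) to $(G_s^{(k)})^m=G_{ms}^{(k)}$: it tends to $\infty$ uniformly on $\{|X|\ge r\}$ as $m\to+\infty$, and to $0$ uniformly on $\{|X|\le r\}$ as $m\to-\infty$. If $G^{(k)}_sX=X$ with $X\neq0,\infty$, then $|X|=|G_{ms}^{(k)}X|\ge e^{ms-2}|X|$ for all $m$, which is impossible. So $0,\infty$ are the only fixed points. For $s<0$ exchange $0$ and $\infty$. The flow is an isotopy from the identity to $G_s^{(k)}$, so orientation is preserved.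

**Step 7: for finite $k$ the maps are smooth off $0$ and quasiconformally conjugate to dilations.** For $k<\infty$, $f_s^{(k)}$ is a $C^\infty$ diffeomorphism, so $G_s^{(k)}$ is one of $\mathbb R^n\setminus\{0\}$. The maps $\Psi_k$ and $\Psi_k^{-1}$ are bilipschitz (with a constant that depends on $k$), are the identity for $|y|\ge h$, and are within $1$ of the identity. By Lemma 8.1 with $s=0$, $P_k=\widehat{\Psi_k}$ and $P_k^{-1}$ are quasiconformal. Suspending $\Psi_k^{-1}f_s^{(k)}\Psi_k=T_s$ gives $P_k^{-1}G_s^{(k)}P_k(X)=e^sX$. With $s=2\pi/k$ this is statement 2 of Theorem 1.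

Statements 1 and 2 of Theorem 1 are proved, and all of Theorem 2 except non-conjugacy.

## 9. Non-conjugacy of the flow and of its short-time elements

**Step 1: the limit flow satisfies the hypothesis of Proposition A.** A point $p=(\omega,0)$ has $x=\sigma=0$. In the plane of $(\omega,0)$ and $e_n$, $p$ is $1$ and $G_sp$ is $e^{f_s(0)}=e^{\Psi(s)}$. So
$$|G_{s_k}p-p|=|e^{\Psi(s_k)}-1|=:d_k\qquad\text{for every }\omega\in S^{n-2} .$$
Since $\Psi$ is continuous and $\Psi(0)=0$, $d_k\to0$. For $|\zeta|\le\frac12$ we have $|e^\zeta-1-\zeta|\le|\zeta|\sum_{m\ge2}\frac{(1/2)^{m-1}}{m!}=|\zeta|\,(2e^{1/2}-3)\le\frac12|\zeta|$, so $|e^\zeta-1|\ge\frac12|\zeta|$. With (7.2), for large $k$,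
$$\frac{d_k}{s_k}\ge\frac14\rho^k-\frac12\longrightarrow\infty ,$$
and in particular $d_k>0$. After discarding finitely many $k$, Proposition A applies to $\{G_s\}$.

**Step 2: first claim of Theorem 2.** Suppose that a quasiconformal $\varphi$ conjugates $\{G_s\}$ into the Möbius group. After composing with a Möbius map, $\varphi$ fixes $0$ and $\infty$. Then each $\varphi G_s\varphi^{-1}$ is a Möbius map fixing $0,\infty$, that is, a linear similarity, and $\varphi$ is quasisymmetric by (QS). This contradicts Proposition A.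

**Step 3: the convergence hypothesis of Proposition B.** Let $k_j\in\{1,2,\dots,\infty\}$ with $k_j\to\infty$ ($k_j=\infty$ allowed), and let $\sigma_j\to s$. We show $G^{(k_j)}_{\sigma_j}\to G_s$ locally uniformly on $\mathbb R^n$. By (7.3) and Step 4 of Section 7,
$$\delta_j:=\sup_{\mathbb C}|f^{(k_j)}_{\sigma_j}-f_s|\le\omega(|\sigma_j-s|)+\sup_{\mathbb C}|f_s^{(k_j)}-f_s|\longrightarrow0 .$$
For $X\ne0$ with coordinates $(x,\sigma,\omega)$, both images of $X$ lie in the plane spanned by $(\omega,0)$ and $e_n$. With $z'=f_{\sigma_j}^{(k_j)}(x+i\sigma)$ and $z''=f_s(x+i\sigma)$,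
$$|G^{(k_j)}_{\sigma_j}X-G_sX|=|e^{z'}-e^{z''}|\le|z'-z''|\,e^{\max(\mathrm{Re}\,z',\,\mathrm{Re}\,z'')}\le\delta_j\,e^{\max(\sigma_j,s)+2}|X| ,$$
by (8.2). This tends to $0$ uniformly for $|X|\le R$, and both maps fix $0$.

**Step 4: statement 3 of Theorem 1.** If it failed for some $K'$, then for infinitely many $k$ the map $g_k=G^{(k)}_{2\pi/k}$ would be conjugate to a Möbius map by a $K'$-quasiconformal homeomorphism. Apply Proposition B along this set of $k$ with $H_{j,s}=G_s^{(k_j)}$, $k_j$ the $j$-th element of the set, and $t_j=2\pi/k_j\to0$. Its hypothesis holds by Step 3. We obtain a quasisymmetric homeomorphism $\varphi$ of $\mathbb R^n$ with $\varphi(0)=0$ and all $\varphi G_s\varphi^{-1}$ linear similarities, which contradicts Proposition A.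

**Step 5: last claim of Theorem 2.** If it failed for some $K'$, there would be $t_j\ne0$, $t_j\to0$, such that $G_{t_j}$ is conjugate to a Möbius map by a $K'$-quasiconformal map. Apply Proposition B with $H_{j,s}=G_s$ for all $j$ (that is, $k_j=\infty$ in Step 3), and contradict Proposition A again. $\square$

This completes the proofs of Theorems 1 and 2. For every $n\ge3$ and $K>1$ the maps $g_k$ generate $K$-quasiconformal groups and are quasiconformally conjugate to dilations, but the least dilatation of a conjugacy of $g_k$ to a Möbius map tends to $\infty$.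

## 10. Non-differentiability at $0$, the role of $n\ge3$, and translation lengths

The affirmative answer for diffeomorphisms of $\mathbb S^n$ does not conflict with Theorem 1, although $g_k$ is smooth on $\mathbb R^n\setminus\{0\}$. Suppose that $g_k$ were differentiable at $0$ with derivative $D$. As $g_k$ commutes with its power $g_k^{\,k}$, which is $X\mapsto e^{2\pi}X$,
$$g_k(X)=e^{2\pi m}g_k(e^{-2\pi m}X)\longrightarrow DX\qquad(m\to\infty).$$
So $g_k$ would be linear. Since it equals $e^{2\pi/k}X$ on the open set $|\sigma|>h$, it would be this dilation, hence Möbius. By statement 3, this does not happen for large $k$.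

The hypothesis $n\ge3$ entered the contradiction in Step 2 of the proof of Proposition A: for $n-2\ge1$ there is an arc in $S^{n-2}$ from $p_0$ to $-p_0$. In these examples the translation lengths $2\pi/k$ tend to $0$, and nothing is claimed about bounds for $K'$ that may also depend on a positive lower bound for the translation length.
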